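# A subtraction game that counts in binary

## A strip of cells with seven live columns

Write the nonnegative integers in rows of length $570$, so that the integer $n=570q+d$ with $0\le d\le 569$ sits in row $q$ and column $d$. Give each column one of three roles.

- The columns $0,1,4$ are *clocks*.
- The columns $10,30,130,320,360,430,520$ are *active*.
- The other $560$ columns are *dead*.

For each $N\ge 288$ we shall write down a set $S$ of $288$ positive integers, the largest being $570N-60$, and then fill the cells with bits by one rule: $x_n=1$ if $x_{n-s}=0$ for every $s\in S$, and $x_n=0$ otherwise, where $x_m=0$ for $m<0$. The outcome will be this. Every clock cell holds $1$. Every dead cell holds $0$. The seven active columns carry the signals of a small logic circuit, and column $430$, cut into consecutive groups of $N$ rows, spells an $N$-bit binary number that drops by $1$ modulo $2^N$ from each group to the next. The strip therefore needs $N2^N$ rows to repeat.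

The number of elements of $S$ does not depend on $N$. Only three elements of $S$ depend on $N$ at all, and they grow linearly in $N$, while the period grows exponentially.

Here is what this is for. A finite *subtraction game* is played on a heap of tokens; a move removes a number of tokens belonging to a fixed finite set $S=\{s_1<\dots<s_k\}$, and a player who cannot move loses. The sequence of nim-values of the heaps is eventually periodic, and one asks how long the period can be in terms of $s_k$. The document "ASSIGNMENT OF MASTER'S THESIS" (https://core.ac.uk/download/211062419.pdf) contains the following statement.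

**Conjecture.** For each fixed $k\ge 2$ there is a polynomial $P_k$ of degree $\binom k2$ such that every subtraction game $S(s_1,\dots,s_k)$ has period at most $P_k(s_k)$.

The strip shows that this is false for every $k\ge 288$, and that for such $k$ no polynomial of any degree will do. These are the two results of the lecture.

**Theorem 1.** For every $k\ge 288$ and every $N\ge k$ there is a subtraction game with exactly $k$ subtraction numbers and $s_k=570N-60$ whose nim-sequence has period divisible by
$$570\cdot N\cdot 2^{N}.$$
Hence the period is at least $2^{s_k/570}$, and for fixed $k\ge 288$ no polynomial in $s_k$ bounds it.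

**Theorem 2.** Let $\pi_k(n)$ be the largest period of a game with $k$ subtraction numbers and $s_k\le n$. For every $k\ge 288$ and $n\ge 570(k+1)$,
$$2^{\,n/570}\ \le\ \pi_k(n)\ \le\ (k+1)^{n}.$$
So $\log\pi_k(n)=\Theta(n)$ for each fixed $k\ge 288$.

Nothing is claimed here about $3\le k\le 287$, and the constants $288$ and $570$ are not optimized.

## Nim-sequences, and the bits that record their zeros

Let $S=S(s_1,\dots,s_k)$ with positive integers $s_1<\dots<s_k$. A move from a heap of $n$ tokens removes exactly $s_i$ tokens for some $i$ with $s_i\le n$. The *nim-sequence* is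
$$\mathcal G(n)=\operatorname{mex}\{\mathcal G(n-s_i): s_i\le n\},\tag{1}$$
where $\operatorname{mex}$ of a finite set of nonnegative integers is the least nonnegative integer not in it. An *eventual period* of a sequence $z$ is a $p\ge1$ with $z_{n+p}=z_n$ for all large $n$; the *period* of the game is the least eventual period of $\mathcal G$.

Small games are quickly done by hand. For $S(s)$ the sequence is $s$ zeros, then $s$ ones, repeated, so the period is $2s$. For $S(1,2,\dots,k)$ we get $\mathcal G(n)=n \bmod (k+1)$: this holds for $n\le k$ because then all smaller values occur among the options, and for $n>k$ the options are the $k$ preceding values, which by induction are all of $0,\dots,k$ except $n\bmod(k+1)$. The period is $k+1$. For $S(2,3)$ the rule gives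
$$0,0,1,1,2,\;0,0,1,1,2,\;\dots$$
Indeed the values at $0,\dots,7$ are $0,0,1,1,2,0,0,1$, the three values at $5,6,7$ agree with those at $0,1,2$, and three consecutive values determine the next one. So the period is $5$. In all these games the period is linear in $s_k$, and nothing hints at long computations.

For large periods we keep only the positions of the zeros. Put $x_n=1$ if $\mathcal G(n)=0$, $x_n=0$ if $\mathcal G(n)>0$, and $x_n=0$ for $n<0$. Since $\mathcal G(n)=0$ exactly when no option has value $0$, for $n\ge0$
$$x_n=\mathrm{NOR}\{x_{n-s}:s\in S\},\tag{2}$$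
where NOR of a family of bits is $1$ if and only if all the bits are $0$; in particular $\mathrm{NOR}(\emptyset)=1$. This is the rule that filled the strip.

We need two facts about periods. First, the least eventual period $p$ of a sequence $z$ divides every eventual period $p'$: write $p'=ap+r$ with $0\le r<p$; for large $n$ we have $z_{n+r}=z_{n+r+ap}=z_{n+p'}=z_n$, so $r>0$ would contradict the minimality of $p$. Second, every eventual period of $\mathcal G$ is an eventual period of $x$, since $x_n$ is a function of $\mathcal G(n)$. Together: the period of the game is a multiple of the least eventual period of $x$. So it is enough to make $x$ slow to repeat.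

## The ceiling $(k+1)^{s_k}$

How slow could it be? The following proves the upper bound in Theorem 2, and eventual periodicity along the way.

A position has at most $k$ options, so all nim-values lie in $\{0,1,\dots,k\}$. For $m\ge0$ consider the vector
$$v_m=(\mathcal G(m),\mathcal G(m+1),\dots,\mathcal G(m+s_k-1)).$$
Every $s_i$ satisfies $s_i\le s_k\le m+s_k$, so $\mathcal G(m+s_k)$ is the mex of the $k$ numbers $\mathcal G(m+s_k-s_i)$, all of which are entries of $v_m$. Hence $v_m$ determines $v_{m+1}$, by a rule that does not depend on $m$. The $v_m$ form an orbit of a self-map of a set with $(k+1)^{s_k}$ elements. Two of the first $(k+1)^{s_k}+1$ vectors coincide, and from there on the orbit cycles with a period at most $(k+1)^{s_k}$. If $s_k\le n$, this is at most $(k+1)^n$, so $\pi_k(n)\le(k+1)^n$.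

The argument treats the last $s_k$ values as a memory. To reach exponential size we must use a constant fraction of that memory as a counter, with a fixed number of subtraction numbers. A counter is a circuit, and (2) is already a NOR gate; so we try to build circuits.

## Wiring a circuit directly, and why one clock is not enough

Suppose we have a circuit of NOR gates $1,\dots,t$, where gate $i$ may read the output of gate $j$ from $L$ time steps earlier. The natural plan is to choose a modulus $\beta$, give gate $i$ a column $a_i$ modulo $\beta$, let row $q$ represent time $q$, and for each reading "gate $i$ reads gate $j$ with delay $L$" put the number $a_i-a_j+\beta L$ into $S$. Then cell $\beta q+a_i$ reads cell $\beta(q-L)+a_j$, as it should.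

The difficulty is that every cell uses every element of $S$. The number meant for gate $i$ is also subtracted at gate $i'$, where it leads to column $a_{i'}-a_i+a_j$. We can keep this away from the active columns by the following condition.

**Definition.** A set $M$ of residues modulo $\beta$ is a *Sidon set mod $\beta$* if each nonzero residue mod $\beta$ equals $m-m'$ for at most one ordered pair $(m,m')\in M^2$.

For example $\{0,1,3\}$ is Sidon mod $7$: the differences $1-0,\ 3-1,\ 3-0,\ 0-3,\ 1-3,\ 0-1$ are $1,2,3,4,5,6$. The set $\{0,1,2\}$ is not, since $1=1-0=2-1$. If the columns form a Sidon set and $i'\ne i$, then $a_{i'}-(a_i-a_j)\equiv a_l$ would give two representations of $a_i-a_j$, so the stray reading ends in a column with no gate.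

That is harmless only if the unused cell holds $0$. But a NOR cell holds $0$ only when it reads a $1$. So every unused column needs a guaranteed $1$ to read. The obvious remedy is to reserve column $0$ as a clock, always equal to $1$, and for each unused column $d$ to put a number $s\equiv d$ into $S$, so that a cell in column $d$ reads the clock.

This breaks down on the differences themselves. Take $\beta=7$ with gates in columns $1$ and $3$ and the clock in column $0$. The unused columns are $2,4,5,6$.

- To switch off column $2$ we add $s\equiv2$; then column $3$ reads column $1$, because $3-2=1$.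
- To switch off column $5$ we add $s\equiv5$; then column $1$ reads column $3$, because $1-5\equiv3$.
- To switch off column $6$ we add $s\equiv6$; then the clock reads column $1$, because $0-6\equiv1$.
- To switch off column $4$ we add $s\equiv4$; then the clock reads column $3$, because $0-4\equiv3$.

In general, suppose $\{0,a_1,\dots,a_t\}$ is Sidon. A difference $a_i-a_j$ with $i\ne j$ is an unused column, since $a_i-a_j\equiv a_l-0$ would be a second representation; and a number $s\equiv a_i-a_j$ connects gate $i$ to gate $j$ whether or not we want that. Numbers that switch cells off and numbers that carry signals compete for the same residues.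

The way out is to separate the two kinds of numbers by their last decimal digit. Stretch the strip by a factor $10$, so that the gates and all signal-carrying numbers have last digit $0$, and demand that the numbers that switch cells off never have last digit $0$. Such a number can never lead from an active column to an active column. With a clock only in column $0$, though, a dead cell with last digit $0$ could be switched off only by a number with last digit $0$. So we need clocks with several last digits. Columns $0,1,4$ will do.

## Three clocks and the scaffold $S_0$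

Let $\beta\ge2$, $B=10\beta$, and let $\alpha_1,\dots,\alpha_t$ be distinct elements of $\{1,\dots,\beta-1\}$. Write $\alpha=\{\alpha_1,\dots,\alpha_t\}$ and assume throughout that
$$M=\{0\}\cup\alpha\ \text{ is a Sidon set mod }\beta .\tag{3}$$
Call a residue mod $B$ a *clock* if it lies in $C=\{0,1,4\}$, *active* if it lies in $A=\{10\alpha_1,\dots,10\alpha_t\}$, and *dead* otherwise. The *digit* of an integer is its residue mod $10$; since $10\mid B$, residues mod $B$ have digits too. For instance $-4$ has digit $6$.

Which numbers $s$ may serve as switches? Two demands must be met: from a clock or active cell, subtracting $s$ must never lead to a clock or active cell; and every dead cell must reach a clock by subtracting some $s$. A switch of digit $e$ can serve dead cells of digits $e,\ e+1,\ e+4$. The first demand excludes the residues in $C-C=\{0,\pm1,\pm3,\pm4\}$, in $C-A$ (digits $0,1,4$), in $A-C$ (digits $0,9,6$) and in $A-A$ (digit $0$). Sort by digit the ones we shall use: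

| digit of $s$ | digits of dead cells it can serve | residues mod $B$ to avoid |
|---|---|---|
| 2 | 2, 3, 6 | none |
| 3 | 3, 4, 7 | $3$ |
| 5 | 5, 6, 9 | none |
| 6 | 6, 7, 0 | $-4$ and all $10\alpha_i-4$ |
| 7 | 7, 8, 1 | $-3$ |
| 8 | 8, 9, 2 | none |

The digits $2,3,5,6,7$ together serve all ten digits. The forbidden residues fit well with the cells that must stay alive. Leaving out $10\alpha_i-4$ spares the active cell $10\alpha_i$, and leaving out $-4$ spares the clock $0$. Leaving out $3$ spares the clock $4$, but the dead cell $7=3+4$ loses its switch, so it uses the switch $7$ instead. Leaving out $-3$ spares the clock $1$, but the dead cell $10\beta-2=(10\beta-3)+1$ loses its switch, so we add $10\beta-2$ itself, of digit $8$. This leads to the *scaffold*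
$$\begin{aligned}
S_0={}&\{10\delta+2,\ 10\delta+5:\ 0\le\delta\le\beta-1\}\ \cup\ \{10\delta+3:\ 1\le\delta\le\beta-1\}\\
&\cup\ \{10\delta+6:\ 0\le\delta\le\beta-2,\ \delta+1\notin\alpha\}\ \cup\ \{10\delta+7:\ 0\le\delta\le\beta-2\}\ \cup\ \{10\beta-2\}.
\end{aligned}$$
All its elements are less than $B$. In the fourth family $\delta+1$ runs through $\{1,\dots,\beta-1\}$ with the $t$ elements of $\alpha$ removed, so
$$|S_0|=2\beta+(\beta-1)+(\beta-1-t)+(\beta-1)+1=5\beta-t-2.\tag{4}$$

We also allow padding: $X$ denotes any finite set of positive integers that are $\equiv 2\pmod{10}$. By the first line of the table such numbers do no harm, and they will let us reach every $k\ge288$.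

**Definition.** A *network* is a finite set $\mathcal E$ of triples $(i,j,L)$, read "gate $i$ reads gate $j$ with delay $L$", with $i,j\in\{1,\dots,t\}$, $i\neq j$, and $L\ge0$ an integer, where $L\ge1$ unless $\alpha_i>\alpha_j$. Its *signals* are given by $y_i(q)=0$ for $q<0$ and
$$y_i(q)=\mathrm{NOR}\{\,y_j(q-L):(i,j,L)\in\mathcal E\,\}\qquad(q\ge0).\tag{5}$$

Encode a triple by
$$s(i,j,L)=10(\alpha_i-\alpha_j)+BL,\qquad S_{\mathcal E}=\{s(i,j,L):(i,j,L)\in\mathcal E\}.\tag{6}$$
This number is positive: if $L=0$ then $\alpha_i>\alpha_j$, and if $L\ge1$ then $|10(\alpha_i-\alpha_j)|<10\beta=B\le BL$. Therefore (5) is a valid recursion: order the pairs $(i,q)$ by the integer $Bq+10\alpha_i$; the term $y_j(q-L)$ belongs to the integer $B(q-L)+10\alpha_j=Bq+10\alpha_i-s(i,j,L)$, which is smaller.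

The map $(i,j,L)\mapsto s(i,j,L)$ is injective. Indeed $s$ mod $B$ determines $\alpha_i-\alpha_j$ mod $\beta$, which is nonzero, so by (3) it determines $(i,j)$, and then $s$ determines $L$. Hence $|S_{\mathcal E}|=|\mathcal E|$. Elements of $S_{\mathcal E}$ have digit $0$, and elements of $S_0\cup X$ do not, so $S_{\mathcal E}$ is disjoint from $S_0\cup X$.

**Example.** Take $\beta=7$, $B=70$, two gates $p,r$ with $\alpha_p=1$, $\alpha_r=3$, and let $p$ read $r$ with delay $1$ and $r$ read $p$ with delay $1$. Then $S_{\mathcal E}=\{-20+70,\ 20+70\}=\{50,90\}$ and $S_0$ has $35-2-2=31$ elements: $2,12,\dots,62$; $5,15,\dots,65$; $13,23,\dots,63$; $16,36,46,56$; $7,17,\dots,57$; $68$. The missing numbers $6$ and $26$ are $10\alpha_p-4$ and $10\alpha_r-4$.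

## The game runs the network

**Lemma 1.** For the game $S=S_0\cup S_{\mathcal E}\cup X$ and every $n\ge0$:

1. $x_n=1$ if $n$ is of clock type;
2. $x_n=0$ if $n$ is of dead type;
3. $x_{Bq+10\alpha_i}=y_i(q)$ for all $q\ge 0$ and all $i$.

The proof first follows each kind of number from each kind of live cell (Steps 1 to 3), then checks that every dead cell is switched off (Step 4), and concludes by induction (Step 5). Congruences between cells are mod $B$.

**Step 1: the scaffold connects no live cell to a live cell.** We show that if $s\in S_0\cup X$ and $u\in C\cup A$, then $u-s$ is dead. The digit of $s$ lies in $\{2,3,5,6,7,8\}$.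

If $u\in C$ and $u-s\in C$, then $s\in C-C=\{0,\pm1,\pm3,\pm4\}$, with digits $0$; $1,9$; $3,7$; $4,6$. Only $s\equiv3$, $s\equiv-3=10(\beta-1)+7$ and $s\equiv-4=10(\beta-1)+6$ have an available digit. None of these residues occurs in $S_0$: digit $3$ requires $\delta\ge1$, and digits $6$ and $7$ require $\delta\le\beta-2$. Elements of $X$ have digit $2$, so they are not among these residues either.

If $u\in C$ and $u-s\in A$, then $s\in C-A$ has digit $0$, $1$ or $4$, which is not available.

If $u\in A$ and $u-s\in C$, then $s\in A-C$ has digit $0$, $9$ or $6$. Only $6$ is available, and it arises from the clock $4$: $s\equiv10\alpha_i-4=10(\alpha_i-1)+6$. Elements of $X$ have digit $2$. In $S_0$ this would need $\delta=\alpha_i-1$, that is $\delta+1=\alpha_i\in\alpha$, which was excluded.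

If $u\in A$ and $u-s\in A$, then $s$ has digit $0$, which is not available.

**Step 2: signal numbers do not disturb the clocks.** We show that if $s=s(i',j',L)\in S_{\mathcal E}$ and $u\in C$, then $u-s$ is dead. Put $\rho=\alpha_{i'}-\alpha_{j'}$, so $\rho\not\equiv0\pmod\beta$ and $u-s\equiv u-10\rho$, which has the same digit as $u$.

If $u-10\rho\in C$, then, since the three clocks have different digits, $u-10\rho\equiv u$, so $\rho\equiv0\pmod\beta$, a contradiction. If $u-10\rho\equiv10\alpha_j$, the digit is $0$, so $u=0$ and $\rho\equiv0-\alpha_j\pmod\beta$. Then $\rho$ has the two representations $(\alpha_{i'},\alpha_{j'})$ and $(0,\alpha_j)$, which differ because $\alpha_{i'}\ne0$. This contradicts (3). Here it matters that $0$ belongs to $M$.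

**Step 3: at an active cell, only the intended signal numbers act.** We show that if $s=s(i',j',L)\in S_{\mathcal E}$ and $u=10\alpha_i$, then $u-s$ is dead unless $i=i'$, and in that case $u-s\equiv10\alpha_{j'}$. The second statement is immediate from (6). For the first, with $\rho$ as before, $u-s\equiv10(\alpha_i-\rho)$ has digit $0$. If it is a clock, it is the clock $0$, and $\rho\equiv\alpha_i-0$; the pairs $(\alpha_{i'},\alpha_{j'})$ and $(\alpha_i,0)$ differ because $\alpha_{j'}\ne0$, contradicting (3). If it is the active residue $10\alpha_j$, then $\rho\equiv\alpha_i-\alpha_j$, so (3) gives $(i,j)=(i',j')$. In particular $i=i'$.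

**Step 4: every dead cell reads a clock in its own row.** We show that for each dead $d\in\{0,\dots,B-1\}$ there is $s\in S_0$ with $d-s\in\{0,1,4\}$ as integers, not only mod $B$; this is what makes row $0$ work. Write $d=10\delta+e$ with $0\le e\le9$, $0\le\delta\le\beta-1$.

| $e$ | condition | $s$ | $d-s$ |
|---|---|---|---|
| 0 | $\delta\ge1$, $\delta\notin\alpha$ | $10(\delta-1)+6$ | 4 |
| 1 | $\delta\ge1$ | $10(\delta-1)+7$ | 4 |
| 2 | | $10\delta+2$ | 0 |
| 3 | | $10\delta+2$ | 1 |
| 4 | $\delta\ge1$ | $10\delta+3$ | 1 |
| 5 | | $10\delta+5$ | 0 |
| 6 | | $10\delta+5$ | 1 |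
| 7 | $\delta\ge1$ | $10\delta+3$ | 4 |
| 7 | $\delta=0$ | $7$ | 0 |
| 8 | $\delta\le\beta-2$ | $10\delta+7$ | 1 |
| 8 | $\delta=\beta-1$ | $10\beta-2$ | 0 |
| 9 | | $10\delta+5$ | 4 |

The values of $d$ not covered are $0$, $1$, $4$ and the $10\alpha_i$, and these are not dead. Each listed $s$ is in $S_0$. In row $e=0$ we have $0\le\delta-1\le\beta-2$ and $(\delta-1)+1=\delta\notin\alpha$; in row $e=1$ also $0\le\delta-1\le\beta-2$; digit $3$ is used only with $\delta\ge1$; the number $7$ is $10\delta+7$ with $\delta=0\le\beta-2$; the remaining entries are read off from the definition.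

**Step 5: induction on $n$.** Assume the lemma for all smaller nonnegative integers.

If $n$ is of clock type, Steps 1 and 2 say that for every $s\in S$ the integer $n-s$ is negative or of dead type. So $x_{n-s}=0$ for all $s\in S$, and (2) gives $x_n=1$.

If $n=Bq+d$ with $d$ dead, take $s$ from Step 4. Then $n-s=Bq+c$ with $c\in\{0,1,4\}$, so $0\le n-s<n$ and $x_{n-s}=1$ by induction. Hence $x_n=0$.

If $n=Bq+10\alpha_i$, then by Steps 1 and 3 every $s\in S$ that is not of the form $s(i,j,L)$ with $(i,j,L)\in\mathcal E$ leads to a negative or dead integer, where $x$ is $0$. For $s=s(i,j,L)$ we have $n-s=B(q-L)+10\alpha_j$. Because $0<10\alpha_j<B$, this is negative if and only if $q-L<0$, and then $x_{n-s}=0=y_j(q-L)$. Otherwise $x_{n-s}=y_j(q-L)$ by induction. So (2) becomes $x_n=\mathrm{NOR}\{y_j(q-L):(i,j,L)\in\mathcal E\}=y_i(q)$ by (5). This proves Lemma 1.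

Let us watch the two-gate example, with $B=70$ and $S=S_0\cup\{50,90\}$. We have $x_0=x_1=1$. The cell $4$ reads only $4-2=2$, which reads $0$ and holds $0$; so $x_4=1$. The cell $10=10\alpha_p$ reads $8,5,3$ (the elements of $S$ up to $10$ are $2,5,7$); these read the clocks $1,0,1$ through $7,5,2$ respectively and hold $0$, so $x_{10}=1$, in agreement with $p(0)=\mathrm{NOR}(r(-1))=1$. The dead cell $20$ reads $20-16=4$, so $x_{20}=0$. Next $x_{30}=r(0)=\mathrm{NOR}(p(-1))=1$. In row $1$, the cell $80$ reads $80-50=30$, so $x_{80}=p(1)=0$, and the cell $100$ reads $100-90=10$, so $x_{100}=r(1)=0$. In row $2$, the signal read by cell $150$ is at $150-50=100$, so $x_{150}=p(2)=1$. The gate $p$ pulses in every second row.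

**Remark.** Sidon sets of the required kind exist for every $t$: with $\beta=2^{t+1}$ and $\alpha_i=2^i-1$ for $1\le i\le t$, the set $M=\{2^i-1:0\le i\le t\}$ is Sidon mod $\beta$. Indeed the differences $2^i-2^j$ with $i\ne j$ are distinct integers of absolute value less than $2^t$, so two different ones differ by less than $2^{t+1}$ and are incongruent. By Lemma 1, every $t$-gate NOR network without self-reading edges, with arbitrary delays $L\ge1$ and zero history, is simulated exactly, on fixed residue classes, by a one-heap subtraction game with $5\beta-t-2+|\mathcal E|$ subtraction numbers.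

## A down-counter made of seven gates

We now need a network whose number of gates and edges is fixed but whose period is exponential in its delays. The trick is to store an $N$-bit number in the history of one signal $b$, not in $N$ gates: a gate that reads $b$ with delay $N$ sees the corresponding bit of the previous number. The number is processed one bit per time step, from the lowest bit up, and decreased by $1$. Decreasing by $1$ means flipping bits from the bottom until the first $1$ has been flipped, so the circuit must remember one further bit, the borrow.

Let $N\ge2$. Consider signals $p,r,W,n_1,n_2,n_3,b$, equal to $0$ at negative times, with, for $q\ge0$,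
$$\begin{aligned}
p(q)&=\mathrm{NOR}(r(q-1)), & r(q)&=\mathrm{NOR}(p(q-N+1)),\\
W(q)&=\mathrm{NOR}(p(q),\,n_1(q-1)), & n_1(q)&=\mathrm{NOR}(b(q-N),\,W(q)),\\
n_2(q)&=\mathrm{NOR}(b(q-N),\,n_1(q)), & n_3(q)&=\mathrm{NOR}(W(q),\,n_1(q)),\\
b(q)&=\mathrm{NOR}(n_2(q),\,n_3(q)).
\end{aligned}\tag{7}$$
Here $p$ marks the start of each number, $W$ is the negation of the borrow, and $n_1,n_2,n_3,b$ together form an exclusive or; in addition $n_1$ is the borrow handed to the next bit.

**Lemma 2.** For $q\ge0$: $p(q)=1$ if and only if $N\mid q$, and $r(q)=0$ if and only if $N\mid q+1$. With $V_j=\sum_{i=0}^{N-1}b(jN+i)2^i$ we have $V_j\equiv-(j+1)\pmod{2^N}$ for all $j\ge-1$.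

**Step 1: the start marker.** We compute $p$ and $r$. First, $p(0)=\mathrm{NOR}(r(-1))=\mathrm{NOR}(0)=1$. For $0\le q\le N-2$ the time $q-N+1$ is negative, so $r(q)=1$; hence $p(q)=\neg r(q-1)=0$ for $1\le q\le N-1$. For $q\ge N$, $p(q)=\neg r(q-1)=p(q-N)$. By induction $p(q)=1$ if and only if $N\mid q$. For $q\ge N-1$, $r(q)=\neg p(q-N+1)$ is $0$ if and only if $N\mid q+1$; for $0\le q\le N-2$ we have $r(q)=1$ and $N\nmid q+1$, as required.

**Step 2: what the other five gates compute.** We reduce them to a recursion for $b$ and the borrow. Fix $q\ge0$, put $w(q)=\neg W(q)=p(q)\vee n_1(q-1)$, and write $w=w(q)$, $b'=b(q-N)$. Then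
$$\begin{aligned}
n_1(q)&=w\wedge\neg b',\\
n_2(q)&=\neg b'\wedge\neg n_1(q)=\neg b'\wedge(\neg w\vee b')=\neg b'\wedge\neg w,\\
n_3(q)&=w\wedge\neg n_1(q)=w\wedge(\neg w\vee b')=w\wedge b'.
\end{aligned}$$
So $n_2(q)\vee n_3(q)$ is $1$ exactly when $b'=w$, and $b(q)$ is the negation of this:
$$b(q)=b(q-N)\oplus w(q).\tag{8}$$
For the borrow, if $N\mid q$ then $p(q)=1$ and $w(q)=1$. If $N\nmid q$ then $q\ge1$, $p(q)=0$, and $w(q)=n_1(q-1)$. Thus
$$w(q)=\begin{cases}1&\text{if }N\mid q,\\ w(q-1)\wedge\neg b(q-1-N)&\text{if }N\nmid q.\end{cases}\tag{9}$$

**Step 3: this is subtraction of $1$.** Let $j\ge0$ and $0\le i<N$. Unrolling (9) from $q=jN$, we get $w(jN+i)=1$ if and only if $b((j-1)N+i')=0$ for all $0\le i'<i$, that is, if and only if the bits $0,\dots,i-1$ of $V_{j-1}$ are all $0$. By (8), bit $i$ of $V_j$ is bit $i$ of $V_{j-1}$, flipped exactly in that case. So the trailing zeros of $V_{j-1}$ become ones, the lowest $1$, if any, becomes $0$, and the higher bits stay. That is subtraction of $1$ modulo $2^N$: $V_j\equiv V_{j-1}-1\pmod{2^N}$. Since $V_{-1}=0$, we get $V_j\equiv-(j+1)\pmod{2^N}$, which proves Lemma 2.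

For $N=2$ the bits $b(0),b(1),\dots,b(7)$ come out as $1,1,\;0,1,\;1,0,\;0,0$: for instance $w(2)=1$ gives $b(2)=b(0)\oplus1=0$, and $w(3)=w(2)\wedge\neg b(0)=0$ gives $b(3)=b(1)=1$. With the lowest bit first, these are $V_0,\dots,V_3=3,2,1,0$.

**Lemma 3.** The least common eventual period (in $q$) of the seven signals is $N2^N$, and all seven are periodic with period $N2^N$ for $q\ge0$. Each of the seven signals takes the value $0$ infinitely often.

**Step 1: every common eventual period is a multiple of $N2^N$.** Let $Q$ be a common eventual period. For large $j$, $p(jN+Q)=p(jN)=1$, so $N\mid jN+Q$ and $N\mid Q$. Put $J=Q/N$. For large $j$ the bits of $V_{j+J}$ are $b(jN+i+Q)=b(jN+i)$, so $V_{j+J}=V_j$, and Lemma 2 gives $-(j+J+1)\equiv-(j+1)$, that is, $2^N\mid J$.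

**Step 2: $N2^N$ is a period from $q=0$ on.** The signals $p$ and $r$ have period $N$ on $q\ge0$. As $0\le V_j<2^N$, Lemma 2 gives $V_{j+2^N}=V_j$ for $j\ge-1$, so $b$ has period $N2^N$ on $q\ge-N$. For $q\ge0$, Step 3 of Lemma 2 shows that $w(q)$ is determined by $q\bmod N$ and $V_{\lfloor q/N\rfloor-1}$, hence has period $N2^N$; and $W,n_1,n_2,n_3$ at time $q$ are functions of $w(q)$ and $b(q-N)$. So all seven signals have period $N2^N$ on $q\ge0$.

**Step 3: zeros.** This will let us recognize the clocks later. We have $p=0$ when $N\nmid q$, which happens infinitely often as $N\ge2$; $r=0$ when $N\mid q+1$; and $W=0$ when $N\mid q$, since then $w=1$. The bit $b(jN)$ is the parity of $V_j$, so $b(jN)\equiv j+1\pmod2$ alternates. Thus $b$ is $0$ infinitely often, and $b(q-N)$ takes both values infinitely often. By the formulas in Step 2 of Lemma 2, $n_1(q)=n_2(q)=0$ when $b(q-N)=1$, and $n_3(q)=0$ when $b(q-N)=0$. This proves Lemma 3.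

## Placing the seven gates modulo 57

To run this network we need a Sidon set with eight elements including $0$, in which every delay-zero reading goes from a larger element to a smaller one. The zero-delay readings are $W\leftarrow p$, $n_1\leftarrow W$, $n_2\leftarrow n_1$, $n_3\leftarrow W$, $n_3\leftarrow n_1$, $b\leftarrow n_2$, $b\leftarrow n_3$, so we want $p,W,n_1,n_2,n_3,b$ in increasing order. Take $\beta=57$, $B=570$, $t=7$ and
$$\alpha_p=1,\quad \alpha_W=3,\quad \alpha_{n_1}=13,\quad \alpha_{n_2}=32,\quad \alpha_{n_3}=36,\quad \alpha_b=43,\quad \alpha_r=52.$$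

**Step 1: $M=\{0,1,3,13,32,36,43,52\}$ is Sidon mod $57$.** The differences $m-m'$ with $m>m'$, grouped by the smaller element $m'$, are

- from $0$: $1,3,13,32,36,43,52$;
- from $1$: $2,12,31,35,42,51$;
- from $3$: $10,29,33,40,49$;
- from $13$: $19,23,30,39$;
- from $32$: $4,11,20$;
- from $36$: $7,16$;
- from $43$: $9$.

Sorted, they are
$$1,2,3,4,7,9,10,11,12,13,16,19,20,23,29,30,31,32,33,35,36,39,40,42,43,49,51,52,$$
which are $28$ distinct values. Their negatives mod $57$ are
$$5,6,8,14,15,17,18,21,22,24,25,26,27,28,34,37,38,41,44,45,46,47,48,50,53,54,55,56,$$
exactly the remaining $28$ nonzero residues. So every nonzero residue is a difference exactly once, and (3) holds.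

**Step 2: the subtraction numbers of the network.** The formula $s(i,j,L)=10(\alpha_i-\alpha_j)+570L$ turns (7) into the following twelve numbers.

| reader ← read | $L$ | $s$ |
|---|---|---|
| $p\leftarrow r$ | $1$ | $60$ |
| $r\leftarrow p$ | $N-1$ | $570N-60$ |
| $W\leftarrow p$ | $0$ | $20$ |
| $W\leftarrow n_1$ | $1$ | $470$ |
| $n_1\leftarrow b$ | $N$ | $570N-300$ |
| $n_1\leftarrow W$ | $0$ | $100$ |
| $n_2\leftarrow b$ | $N$ | $570N-110$ |
| $n_2\leftarrow n_1$ | $0$ | $190$ |
| $n_3\leftarrow W$ | $0$ | $330$ |
| $n_3\leftarrow n_1$ | $0$ | $230$ |
| $b\leftarrow n_2$ | $0$ | $110$ |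
| $b\leftarrow n_3$ | $0$ | $70$ |

The edges with $L=0$ go from a larger $\alpha$ to a smaller one, no gate reads itself, and all other delays are at least $1$. So this is a network in the sense of the definition before (5). By (4), $|S_0|=5\cdot57-7-2=276$, and $|S_{\mathcal E}|=12$, which adds up to $288$.

**Step 3: padding to exactly $k$ numbers.** Let $k\ge288$ and $N\ge k$. The integers $s\equiv2\pmod{10}$ with $570<s<570N-60$ are $572,582,\dots,570N-68$, and there are $57N-63$ of them. As $57N-63\ge N\ge k-288$, we can choose $k-288$ of them as $X$. They are not in $S_0$, whose elements are less than $570$, and not in $S_{\mathcal E}$, whose elements are divisible by $10$. Put $S=S_0\cup S_{\mathcal E}\cup X$. Then $|S|=276+12+(k-288)=k$, and the largest element is $s_k=570N-60$.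

## The exact period of the zeros, and Theorem 1

By Lemma 1, in the game just built $x_n=1$ on the residues $0,1,4$ mod $570$, $x_n=0$ on dead residues, and on the residue $10\alpha_i$ the sequence $x$ lists the signal $y_i$, one value per row. We must exclude that $x$ repeats earlier than the counter does, for instance with a period that does not respect the rows.

**Claim.** The least eventual period $P$ of $(x_n)$ is exactly $570\,N\,2^N$, and $x$ is purely periodic.

**Step 1: $570N2^N$ is a period.** Shifting $n$ by $570N2^N$ keeps the column and moves the row by $N2^N$. Clock and dead columns are constant, and by Lemma 3 the active columns have period $N2^N$ in $q\ge0$. So $x_{n+570N2^N}=x_n$ for all $n\ge0$, and $P$ divides $570N2^N$.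

**Step 2: $P$ is a multiple of $570$.** Let $U$ be the set of residues $\tau$ mod $570$ such that $x_n=1$ for all large $n\equiv\tau$. By Lemma 1 the clocks are in $U$ and the dead residues are not; by Lemma 3 each signal is $0$ infinitely often, so the active residues are not in $U$. Hence $U=\{0,1,4\}$. Since $P$ is an eventual period, $U+P=U$ mod $570$. Adding up the three elements on both sides gives $5+3P\equiv5$, so $3P\equiv0\pmod{570}$ and $P\equiv0$, $190$ or $380$. As $0\in U$, we have $P\bmod570\in U$; but $190,380\notin U$. So $P\equiv0\pmod{570}$.

**Step 3: $P/570$ is a multiple of $N2^N$.** Since $570\mid P$, comparing $x_{n+P}=x_n$ on the active columns shows that $P/570$ is a common eventual period of the seven signals. By Lemma 3, $N2^N\mid P/570$. Together with Step 1, $P=570N2^N$; pure periodicity was shown in Step 1.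

**Proof of Theorem 1.** The period of the nim-sequence is a multiple of the least eventual period $P=570N2^N$ of $x$. Since $570N=s_k+60$, the period is at least
$$(s_k+60)\,2^{(s_k+60)/570}\ \ge\ 2^{s_k/570}.$$
For fixed $k\ge288$ we may let $N\to\infty$; then $s_k=570N-60\to\infty$ and $2^{s_k/570}$ exceeds any given polynomial in $s_k$, in particular any of degree $\binom k2$. So the conjecture fails for every $k\ge288$.

## Every large $n$: the lower bound in Theorem 2

The upper bound was proved in the section on the ceiling, so only the lower bound remains. The step needed is to pass from the special values $570N-60$ to arbitrary $n$.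

Let $k\ge288$, $n\ge570(k+1)$ and $N=\lfloor(n+60)/570\rfloor$. Then $(n+60)/570>k+1$, so $N\ge k$. Also $570N\le n+60$, so $570N-60\le n$; and $N>(n+60)/570-1>n/570-1$. Theorem 1 supplies a game with exactly $k$ subtraction numbers, largest element $570N-60\le n$, and period at least $570N2^N$. Therefore
$$\pi_k(n)\ \ge\ 570\,N\,2^N\ \ge\ 570\cdot2^{\,n/570-1}\ \ge\ 2^{\,n/570}.$$
Combined with $\pi_k(n)\le(k+1)^n$, this gives, for fixed $k\ge288$ and all $n\ge570(k+1)$,
$$\frac{\log2}{570}\,n\ \le\ \log\pi_k(n)\ \le\ n\log(k+1),$$
that is, $\log\pi_k(n)=\Theta(n)$, which proves Theorem 2.
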